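# Stable sets for colorings of pairs without cohesive sets

## 1. Remainders modulo four

Let $h(x)=x \bmod 4$, and for each $A\subseteq\{0,1,2,3\}$ let $R_A=\{x: h(x)\in A\}$. These are sixteen sets. We look for an infinite $C$ that cannot be split by any of them: for each $A$, all but finitely many elements of $C$ are in $R_A$, or all but finitely many are outside. The even numbers do not work, since $A=\{0\}$ splits them. The set $\{3,7,11,\dots\}$ works. In general $C$ works exactly when $h$ is eventually constant on $C$. One direction is clear. For the other, use the four sets $A=\{a\}$: for each $a$, either $h=a$ almost everywhere on $C$ or $h\ne a$ almost everywhere on $C$. The second alternative cannot hold for all four values, so some $a$ is the eventual value.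

Now color pairs $x<y$ by
$$c(x,y)=0 \text{ if } h(x)=h(y),\qquad c(x,y)=1\text{ otherwise,}$$
and ask for an infinite $H$ on which $c$ is stable: for each $x\in H$ the color $c(x,y)$ is the same for all large $y\in H$. On the even numbers, $c(0,y)$ for $y=2,4,6,8,\dots$ is $1,0,1,0,\dots$, so they are not stable. On $\{0,2\}\cup\{3,7,11,\dots\}$ we have $c(0,y)=c(2,y)=1$ for all $y\geq 3$ in the set, and $c(x,y)=0$ for $3\le x<y$ in the set. This set is stable, and $h$ is eventually constant on it.

That is no accident. If $H$ is infinite and $c$ is stable on $H$, then $h$ takes some value $a$ infinitely often on $H$. Pick $x\in H$ with $h(x)=a$. Then $c(x,y)=0$ for infinitely many $y\in H$, hence for almost all $y\in H$, so $h(y)=a$ for almost all $y\in H$. Stability for one coloring has solved the splitting problem for sixteen sets. The same argument works for any $h:\mathbb N\to\{0,\dots,N-1\}$, with one appeal to the pigeonhole principle: some value is taken infinitely often.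

Suppose we are not allowed that appeal. Let $N$ be an infinitely large element of a nonstandard model of arithmetic, and suppose $h$ takes values below $N$ and takes each value only boundedly often. Then for every $x$ we have $c(x,y)=1$ for all large $y$. The coloring is stable on the whole model and tells us nothing. Is there some cleverer coloring, or is the pigeonhole principle really needed to pass from stable sets to unsplittable ones?

## 2. Cohesive sets, stable sets, and the base theory

We work in second-order arithmetic. $\mathsf{RCA}_0$ consists of the basic axioms for $\mathbb N$, $\Delta^0_1$-comprehension and $\Sigma^0_1$-induction. A model is a pair $(M,\mathcal S)$ with $\mathcal S\subseteq P(M)$. In a model, "infinite" means unbounded in $M$, and a set is *$M$-finite* if it is coded by an element of $M$. $\mathsf{WKL}_0$ is $\mathsf{RCA}_0$ plus the statement that every infinite binary tree has a path. The scheme $\mathsf{B\Sigma}^0_2$ says, for each $\Sigma^0_2$ formula $\varphi$ and each $a$: if for all $x<a$ there is $y$ with $\varphi(x,y)$, then there is one $b$ such that for all $x<a$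 there is $y<b$ with $\varphi(x,y)$.

$\mathsf{B\Sigma}^0_2$ yields the pigeonhole principle of Section 1. If $h:\mathbb N\to[0,N)$ took each value only boundedly often, apply the scheme to the formula "$h(z)\ne x$ for all $z\ge y$". One gets $b$ beyond which no value $x<N$ is taken, which is absurd at $b$ itself.

**Definition 2.1.** Write $C\subseteq^*R$ if $C\setminus R$ is finite.

- $\mathsf{COH}$: for every sequence of sets $(R_i)_{i\in\mathbb N}$ there is an infinite set $C$ such that for each $i$, $C\subseteq^*R_i$ or $C\subseteq^*\mathbb N\setminus R_i$.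
- $\mathsf{CRT}^2_2$: for every $c:[\mathbb N]^2\to2$ there is an infinite set $H$ on which $c$ is stable, that is, for every $x\in H$ the value $c(x,y)$ is the same for all sufficiently large $y\in H$.

$\mathsf{RCA}_0$ proves $\mathsf{COH}\Rightarrow\mathsf{CRT}^2_2$: a cohesive set for $R_x=\{y>x:c(x,y)=1\}$ is a set on which $c$ is stable. In the other direction, Hirschfeldt and Shore showed that $\mathsf{CRT}^2_2$ implies $\mathsf{COH}$ over $\mathsf{RCA}_0+\mathsf{B\Sigma}^0_2$. The problem, from "The Logical Strength Of Ramsey-Theoretic Principles Over A Weak Base Theory" (https://mimuw.edu.pl/media/uploads/doctorates/thesis-katarzyna-w-kowalik.pdf), is to prove or disprove that $\mathsf{RCA}_0$ alone suffices. The answer is negative: $\mathsf{RCA}_0+\mathsf{CRT}^2_2\nvdash\mathsf{COH}$.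

**Theorem A.** There is a countable model $\mathcal M=(M,\mathcal S)\models\mathsf{RCA}_0+\mathsf{CRT}^2_2+\neg\mathsf{COH}$. Moreover $M$ is an elementary extension of the standard model of arithmetic, and $\mathsf{COH}$ fails for a bounded instance: there are $N\in M$ and $h:M\to[0,N)$ in $\mathcal S$ such that for every infinite $Y\in\mathcal S$ there is an $M$-finite $A\subseteq[0,N)$ with both $\{y\in Y:h(y)\in A\}$ and $\{y\in Y:h(y)\notin A\}$ infinite.

**Theorem B.** In Theorem A one can also have $\mathcal M\models\mathsf{WKL}_0$.

**Remark 2.2.** In any such model each value of $h$ is taken boundedly often, as at the end of Section 1. Indeed, for $a<N$ the set $Y=h^{-1}(a)$ is in $\mathcal S$, and for every $A$ one of the two sets in Theorem A is empty. So $Y$ is not infinite.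

## 3. Constant promises and why they fail

Take a nonstandard $M$ and a nonstandard $e_0\in M$, let $N=2^{e_0}$, and think of a value below $N$ as a binary string of length $e_0$, a *leaf* of the tree $2^{\le e_0}$. A natural way to build $h$ is by approximations $(\sigma,u)$, where $\sigma$ is an $M$-finite sequence of leaves, the part of $h$ decided so far, and $u$ is a string of *standard* length. An extension makes $\sigma$ longer with new values extending $u$, and it may lengthen $u$. Since $u$ has standard length, there is always a subtree of nonstandard height above it, so much freedom is left. If $u$ eventually leaves every given leaf $v$, each value is taken boundedly often.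

Given a coloring $c$ computed from $h$, we must add a set $H$ on which $c$ is stable, also by finite approximations $E$. The first plan is this. When $x$ enters $E$, promise a color $i_x$, and later admit $y$ only if $c(x,y)=i_x$ for all $x$ already in $E$. The coloring of Section 1 defeats this plan. Suppose $H$ is infinite and $c(x,y)=i_x$ for all $x<y$ in $H$, where $c(x,y)=0$ exactly when $h(x)=h(y)$. Among the first $N+1$ elements of $H$ there are $x<y$ with $h(x)=h(y)$. So $i_x=0$, and then $h$ is constant on $H$ beyond $x$. Thus $h$ has an unbounded fiber, and $\mathsf{COH}$ does not fail at $h$. A promise of one color, in force at once, is too strong.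

The same example shows what to promise instead. Let the promise for $x$ be a function $S_x$ on leaves: an element $y$ that enters $H$ while we work at leaf $v'$ gets $c(x,y)=S_x(v')$. In the example, $S_x(v')=1$ unless $v'=h(x)$. This is not constant on any subtree that contains $h(x)$ and another leaf, but it is constant on every subtree that misses $h(x)$, and the path $u$ will eventually leave the leaf $h(x)$. From that moment on, $c(x,y)$ is constant.

For an arbitrary coloring three things must be done. Promises must be shown to exist and to be keepable forever. The unboundedly many $x$ must be handled together, since a Ramsey argument that thins the tree once for each $x$ would exhaust its height. It will turn out that the promise for $x$ can be made to depend only on the leaf at which $x$ enters. And finally the tree must be thinned, once, so that each promise becomes constant off the branch of its leaf. All this is done first over the ordinary natural numbers, for trees of finite height (Sections 4–9), and then transferred to a nonstandard model (Sections 10–12).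

## 4. Systems of approximations over a tree

In Sections 4–9 everything takes place in $\omega$ and $P(\omega)$. $2^{\le e}$ is the set of binary strings of length $\le e$, and its *leaves* are the elements of $2^e$. We write $\subseteq$ for the prefix order, $\wedge$ for the longest common prefix, $[w]=\{v\in2^e:w\subseteq v\}$, and $w^-$ for $w$ without its last bit. A number $n$ is identified with $[0,n)$, so $E\subseteq n$ means that all elements of $E$ are below $n$.

**Definition 4.1.** An *$m$-string* is $s=(s_0,\dots,s_m)$ with all $s_i$ functions on a common $[0,\mathrm{lh}(s))$, where $s_0$ has values in $\omega$ and $s_1,\dots,s_m$ have values in $2$. A *name* of arity $m$ is a set $\dot Y$ of pairs $(y,s)$ with $s$ an $m$-string. Applied to strings with more coordinates, it uses only coordinates $\le m$. A *coloring name* is a set $\dot c$ of pairs $((x,y,i),s)$ with $x<y$ and $i<2$.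

The string records an initial segment of $h$ (coordinate $0$) and of $m$ sets; a name is an enumeration procedure that reads such initial segments. For example, $\{(y,s):y<\mathrm{lh}(s),\ s_0(y)=0\}$ names $h^{-1}(0)$.

**Definition 4.2.** A *system* $\mathbb P$ of height $e\ge1$ and arity $m$ consists of a nonempty set $P\subseteq\omega$ of *states*; functions $\lambda:P\to2^e$ and $\ell:P\to\omega$; $m$-strings $g_p$ of length $\ell(p)$; a number $N$ with $g_{p,0}:\ell(p)\to N$; sets $B_w\subseteq N$ and relations $\preceq_w$ for $w\in2^{\le e}$; and a finite list of names of arity $\le m$, the *growth list*. For a name $\dot Y$ and a state $p$ let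
$$Y_p=\{y<\ell(p):\exists z\le\ell(p)\ (y,g_p{\restriction}z)\in\dot Y\}.$$
Let $p'\gg p$ mean that $\ell(p')>\ell(p)$ and each $\dot Y$ on the growth list has some $y\in Y_{p'}$ with $y\ge\ell(p)$. With $P_w=\{p:w\subseteq\lambda(p)\}$ we require:

- (S1) $\preceq_w$ is a preorder on $P_w$, and if $w\subseteq w'$ then $p'\preceq_{w'}p$ implies $p'\preceq_wp$.
- (S2) If $p'\preceq_wp$ then $g_{p'}$ extends $g_p$, and $g_{p',0}(x)\in B_w$ for $\ell(p)\le x<\ell(p')$.
- (S3) If $p\in P_w$ and $v\in[w]$, there is $p'\preceq_wp$ with $\lambda(p')=v$.
- (S4) For each $p$ there is $p'\preceq_{\lambda(p)}p$ with $p'\gg p$.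
- (S5) For $|w|<e$, the sets $B_{w0},B_{w1}$ are disjoint subsets of $B_w$.

Think of $p$ as an approximation currently working at the leaf $\lambda(p)$. Then $p'\preceq_wp$ says that $p'$ is reached from $p$ by work that stays in the subtree above $w$ and writes only values in $B_w$. If $v$ is a leaf, $p'\preceq_vp$ forces $\lambda(p')=\lambda(p)=v$.

**Example 4.3 (basic system of height $e$).** Let $N=2^e$ and identify $[0,N)$ with $2^e$. States are pairs $(\sigma,v)$, with $\sigma$ a finite sequence of leaves and $v$ a leaf. Put $\lambda(\sigma,v)=v$, $\ell(\sigma,v)=\mathrm{lh}(\sigma)$, $g_0=\sigma$, arity $0$, $B_w=[w]$, and empty growth list. Let $(\sigma',v')\preceq_w(\sigma,v)$ iff $v,v'\in[w]$, $\sigma'\supseteq\sigma$ and all new values are in $[w]$. (S1), (S2) and (S5) are clear. For (S3) keep $\sigma$ and change $v$. For (S4) append the value $v$ to $\sigma$.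

Some facts follow at once. If $p'\preceq_wp$ then $\ell(p')\ge\ell(p)$ and $Y_p\subseteq Y_{p'}$. Therefore
$$p''\preceq_wp'\gg p\ \Rightarrow\ p''\gg p,\qquad p''\gg p'\preceq_wp\ \Rightarrow\ p''\gg p.\tag{1}$$
In the first implication the old witnesses persist. In the second, witnesses that are $\ge\ell(p')$ are also $\ge\ell(p)$. Iterating (S4), which raises $\ell$ each time, gives
$$\text{for all }p,z\text{ there is }p'\preceq_{\lambda(p)}p\text{ with }p'\gg p\text{ and }\ell(p')\ge z.\tag{2}$$
By (S5), $w\subseteq w'$ implies $B_{w'}\subseteq B_w$. Moreover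
$$\text{if }w,w'\text{ are incomparable, then }B_w\cap B_{w'}=\emptyset,\tag{3}$$
because with $t=w\wedge w'$ one of the two sets is inside $B_{t0}$ and the other inside $B_{t1}$.

For a coloring name, $c_p(x,y)$ is defined as follows: take the least $z\le\ell(p)$ for which some $i$ has $((x,y,i),g_p{\restriction}z)\in\dot c$, and let $c_p(x,y)$ be the least such $i$. If there is no such $z$, then $c_p(x,y)$ is undefined. If $p'\preceq_wp$ then $c_{p'}$ extends $c_p$, since the least $z$ stays the same.

**Definition 4.4.** A *tree map* is $\iota:2^{\le d}\to2^{\le e}$ with $\iota(t^\frown i)\supseteq\iota(t)^\frown i$ for $|t|<d$, $i<2$. It is an *embedding* if also $\iota[2^d]\subseteq2^e$.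

For example, $\iota(t)=t$ for $|t|<d$ and $\iota(v)=v^\frown0$ for $|v|=d$ is an embedding $2^{\le d}\to2^{\le d+1}$. Tree maps are monotone, and they compose: $\iota'(\iota(t^\frown i))\supseteq\iota'(\iota(t)^\frown i)\supseteq\iota'(\iota(t))^\frown i$. Furthermore,
$$\text{if }v\wedge v'=t\ne v,v',\ a\supseteq\iota(v),\ a'\supseteq\iota(v'),\text{ then }a\wedge a'=\iota(t),\tag{4}$$
because for some $i$ we have $v\supseteq t^\frown i$ and $v'\supseteq t^\frown(1-i)$, so $a\supseteq\iota(t)^\frown i$ and $a'\supseteq\iota(t)^\frown(1-i)$.

**Definition 4.5.** A system $\mathbb Q$ of height $d$ and arity $m'\ge m$ *refines* $\mathbb P$ via $(\pi,\iota)$ if $\pi:Q\to P$; $\iota:2^{\le d}\to2^{\le e}$ is a tree map; $\ell(\pi(q))=\ell(q)$; $g_{q,i}=g_{\pi(q),i}$ for $i\le m$; $\lambda(\pi(q))\supseteq\iota(\lambda(q))$; $q'\preceq_tq$ implies $\pi(q')\preceq_{\iota(t)}\pi(q)$; and the growth list of $\mathbb P$ is contained in that of $\mathbb Q$.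

Refinements compose. If $\mathbb R$ refines $\mathbb Q$ via $(\pi',\iota')$, then $\lambda(\pi\pi'(r))\supseteq\iota(\lambda(\pi'(r)))\supseteq\iota(\iota'(\lambda(r)))$ by monotonicity of $\iota$, and the other clauses are immediate.

**Lemma 4.6 (restriction).** Let $p\in P_u$ and $|u|<e_1\le e$. Let $\mathbb P{\restriction}(p,u,e_1)$ have the states $P'=\{p':p'\preceq_up\}$, height $e_1-|u|$, $\lambda'$ defined by $u^\frown\lambda'(p')=\lambda(p'){\restriction}e_1$, $\preceq'_t$ equal to $\preceq_{u^\frown t}$ on $P'$, $B'_t=B_{u^\frown t}$, and the same $\ell,g,N$ and growth list. This is a system, and it refines $\mathbb P$ via $\pi=\mathrm{id}$, $\iota(t)=u^\frown t$.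

*Proof.* We have $p\in P'$. If $p'\in P'$ and $p''\preceq_{u^\frown t}p'$, then $p''\preceq_up'\preceq_up$, so
$$p''\in P'.\tag{5}$$
(S1), (S2) and (S5) are inherited. For (S3), let $p'\in P'_t$ and let $v\supseteq t$ be a leaf of the new tree. Choose a leaf $\hat v\supseteq u^\frown v$ of $2^{\le e}$, apply (S3) of $\mathbb P$ with $u^\frown t$ and $\hat v$, and use (5). For (S4), if $p''\preceq_{\lambda(p')}p'$ and $p''\gg p'$, then $p''\preceq_{\lambda(p'){\restriction}e_1}p'$ by (S1), and $p''\in P'$ by (5). The refinement clauses hold because $\lambda(p')\supseteq u^\frown\lambda'(p')$ and $\preceq'_t$ is a restriction of $\preceq_{u^\frown t}$. $\square$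

## 5. A Ramsey lemma for functions of two leaves

**Lemma 5.1.** If the leaves of $2^{\le e}$ are colored with $k\ge1$ colors and $e\ge rk$, there is an embedding $2^{\le r}\to2^{\le e}$ whose leaf image is monochromatic.

*Proof.* Induct on $k$. For $k=1$ send $t\mapsto t$ for $|t|<r$ and each $t\in2^r$ to any leaf above it. Let $k>1$. If every $t\in2^r$ has a leaf of the last color above it, use the same map, with those leaves. Otherwise some $t\in2^r$ has no leaf of the last color above it. The tree above $t$ has height $e-r\ge r(k-1)$ and uses $k-1$ colors, so the induction hypothesis applies. $\square$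

The next lemma normalizes functions $\alpha_v^w(v')$ of two leaves. To see what it says, let $\alpha_v^w(v')$ be the last bit of $v'$. For $v=00$ and $v'=10$, $v''=11$, both $v'$ and $v''$ leave $v$ at the root, but the values differ. After passing to the leaves ending in $0$, by the embedding following Definition 4.4, they agree.

**Lemma 5.2.** There is a computable $f$ such that for $d\ge1$, $e\ge f(d)$ and any functions $\alpha_v^w:[w]\to2$ ($v\in2^e$, $w\subseteq v$) there is an embedding $\iota:2^{\le d}\to2^{\le e}$ such that for all $t\in2^{<d}$, $t'\subseteq t$ and $v,v',v''\in2^d$ with $v\wedge v'=v\wedge v''=t$: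
$$\alpha^{\iota(t')}_{\iota(v)}(\iota(v'))=\alpha^{\iota(t')}_{\iota(v)}(\iota(v'')).$$

*Proof.* Let $k=2^d$. For a number $r$ put $r'=r\,k^{2^r}$ and $\rho(r)=r\,k^{2^{r'}}$, so $\rho(r)\ge r'\ge r$. Let $R_d=0$, $R_i=1+\rho(R_{i+1})$ for $i<d$, and $f(d)=R_0$.

We treat the splitting nodes level by level. We construct embeddings $\iota_i:2^{\le i+R_i}\to2^{\le e}$ such that $\iota_{i+1}$ and $\iota_i$ agree on $2^{\le i}$, starting with any embedding $\iota_0$. Given $\iota_i$ with $i<d$, take $t\in2^i$. Let $r=R_{i+1}$ and $W=\{\iota_i(t'):t'\subseteq t\}$, so $|W|=i+1\le d$. In $2^{\le i+R_i}$ the trees above $t0$ and $t1$ have height $R_i-1=\rho(r)$.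

Pick an embedded tree of height $r'$ above $t0$, with leaf set $A$. Color each leaf $b$ above $t1$ by $\big(\alpha^w_{\iota_i(a)}(\iota_i(b))\big)_{a\in A,\,w\in W}$. There are at most $2^{d\cdot2^{r'}}=k^{2^{r'}}$ colors, so Lemma 5.1 gives an embedded tree of height $r$ above $t1$, with leaf set $B$, on which the color is constant. Next color each $a\in A$ by $\big(\alpha^w_{\iota_i(b)}(\iota_i(a))\big)_{b\in B,\,w\in W}$. There are at most $k^{2^r}$ colors, and the tree with leaf set $A$ has height $r'=rk^{2^r}$, so Lemma 5.1 gives a subtree of height $r$ on whose leaf set $A'\subseteq A$ the color is constant. Now for $a\in A'$ and $w\in W$ the value $\alpha^w_{\iota_i(a)}(\iota_i(b))$ does not depend on $b\in B$, and for $b\in B$ the value $\alpha^w_{\iota_i(b)}(\iota_i(a))$ does not depend on $a\in A'$.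

Do this for every $t\in2^i$. Let $\iota_{i+1}$ be $\iota_i$ on $2^{\le i}$, and above each $t0,t1$ let it be $\iota_i$ composed with the embeddings of height $r=R_{i+1}$ just found. Finally let $\iota=\iota_d$. For $t\in2^i$, the values of $\iota$ on prefixes of $t$ are those of $\iota_i$, and the leaf images above $t0$ and $t1$ only shrink after step $i$. If $v\wedge v'=v\wedge v''=t$, then $v$ is above one of $t0,t1$ and both $v',v''$ are above the other. So the required equality is what step $i$ arranged. $\square$

All that matters later is that $f(d)$ is a definite natural number. Already $f(2)=1+\rho(1)=1+4^{2^{16}}$.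

## 6. The Main Lemma, and promises as tags

**Lemma 6.1 (Main Lemma).** Let $\mathbb P$ be a system of height $e\ge f(d)$, $d\ge1$, arity $m$, and $\dot c$ a coloring name of arity $\le m$ such that

(Tot) for all $p\in P$ and $x<y$ there is $p'\preceq_{\lambda(p)}p$ with $c_{p'}(x,y)$ defined.

Then some system $\mathbb Q$ of height $d$ and arity $m+1$ refines $\mathbb P$ via some $(\pi,\iota)$ such that, with $E_q=\{x<\ell(q):g_{q,m+1}(x)=1\}$:

- (ML1) the name $\{(y,s):y<\mathrm{lh}(s),\ s_{m+1}(y)=1\}$ is on the growth list of $\mathbb Q$;
- (ML2) if $q^*\preceq_wq$, $\lambda(q)\wedge\lambda(q^*)=w$ with $|w|<d$, and $x\in E_q$, there is $v_x\in2^d$ such that for each $w'\supseteq w$ with $w'\not\subseteq v_x$ there is $i<2$ with: whenever $q'\preceq_wq^*$, $\lambda(q')\supseteq w'$, $q''\preceq_{w'}q'$ and $y\in E_{q''}\setminus E_{q'}$, then $c_{q''}(x,y)$ is defined and equals $i$.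

The new coordinate $m+1$ approximates the set $H$. (ML2) is the precise form of "once the path has left the branch $v_x$, the color of $x$ is constant". Its hypothesis mentions a move $q\to q^*$ between leaves that split at $w$. The next example shows why such a move matters, and why a promise needs one component for each prefix of the current leaf.

**Example 6.2.** Take the basic system of height $1$, with $h$ written by $g_0$, and let $c(x,y)=1$ iff some $z$ with $x\le z\le y$ has $h(z)\ne h(x)$. As a coloring name this is the set of $((x,y,i),s)$ with $\mathrm{lh}(s)=y+1$ and $i=1$ iff $s_0(z)\ne s_0(x)$ for some $z\in[x,y]$. Let $x$ be a position at which the value $0$ was written at leaf $0$. As long as we stay at leaf $0$ we write only $0$, so all new $y$ have $c(x,y)=0$. Once we have gone to leaf $1$ and written a value there, all new $y$ have $c(x,y)=1$, even after we return to leaf $0$. So at leaf $0$ there are two promises for $x$: one for the time until we leave (color $0$ at leaf $0$), and one for the time after we have passed through the root (color $1$ at both leaves). The return to leaf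 $0$ must also be timed: the color $1$ can be honored there only if a $1$ has been written meanwhile.

From here to the end of Section 9 fix $\mathbb P,\dot c,d$ as in the Main Lemma.

**Definition 6.3.** For $v\in2^e$ let $\mathrm{Tag}_v$ be the finite set of families $a=(a^w)_{w\subseteq v}$ with $a^w:[w]\to2$. From now on a *state* is $q=(p,E,S)$ with $p\in P$, $E\subseteq\ell(p)$, and $S$ assigning to each $x\in E$ a tag $S_x=(S^u_x)_{u\subseteq\lambda(p)}\in\mathrm{Tag}_{\lambda(p)}$. We write $\lambda(q)=\lambda(p)$ and $\ell(q)=\ell(p)$. The parts of $q',q'',\dots$ are $p',E',S'$, and so on. Let $v=\lambda(q)$.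

- A *jump* of $q$ to a leaf $v_2\ne v$, of level $w=v\wedge v_2$, is a state $(p',E,S')$ with $p'\preceq_wp$, $\lambda(p')=v_2$, $S'^u_x=S^u_x$ for $u\subseteq w$, and $S'^u_x=S^w_x{\restriction}[u]$ for $w\subseteq u\subseteq v_2$.
- An *addition* to $q$ of $y$ with tag $a\in\mathrm{Tag}_v$, at leaf $v$, is a state $(p',E\cup\{y\},S\cup\{(y,a)\})$ with $p'\preceq_vp$, $p'\gg p$, $\ell(p)\le y<\ell(p')$, and $c_{p'}(x,y)$ defined and equal to $S^v_x(v)$ for all $x\in E$.

A *chain within $w$* is a nonempty finite sequence of states, possibly of length one, all with leaves in $[w]$, each later one obtained from the previous one by a jump (necessarily of level $\supseteq w$) or an addition.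

So $S^v_x(v)$ is the color that $x$ promises now, and $S^w_x$ is the promise that takes over, on the whole subtree above $w$, once we make a jump of level $w$. In Example 6.2 the tag of $x$ at leaf $0$ is $a^{0}(0)=0$, $a^\emptyset(0)=a^\emptyset(1)=1$.

**Lemma 6.4.** Let a chain within $w$ lead from $q$ to $q'$.

- (F1) $p'\preceq_wp$, $E'\cap\ell(p)=E$, and $S'^u_x=S^u_x$ for $x\in E$, $u\subseteq w$.
- (F2) If moreover $\lambda(q)\ne\lambda(q')$ and $w=\lambda(q)\wedge\lambda(q')$, then $S'^u_x=S^w_x{\restriction}[u]$ for $x\in E$ and $w\subseteq u\subseteq\lambda(q')$.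

*Proof.* (F1) By induction along the chain. A jump of level $w_1\supseteq w$ gives $p'\preceq_{w_1}p$, hence $p'\preceq_wp$ by (S1), and keeps all $S^u_x$ with $u\subseteq w\subseteq w_1$. An addition gives $p'\preceq_vp$ at a leaf $v\supseteq w$, changes no tag of a present element, and adds an element that is at least the current length, hence at least $\ell(p)$ for the first $p$ of the chain.

(F2) Let $w^+=w^\frown j\subseteq\lambda(q')$. Since $\lambda(q)\notin[w^+]$, there is a last move that enters $[w^+]$. It is a jump between leaves that split exactly at $w$, so it has level $w$. After it the following holds for all $x\in E$: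
$$S^u_x=S^w_x{\restriction}[u]\quad\text{for all }u\text{ with }w\subseteq u\subseteq\text{the current leaf.}\tag{6}$$
Every move within $w$ preserves (6). A jump of level $u_1\supseteq w$ keeps $S^u_x$ for $u\subseteq u_1$ and sets $S'^u_x=S^{u_1}_x{\restriction}[u]=S^w_x{\restriction}[u]$ for $u\supseteq u_1$; an addition changes no tag of $x$. By (F1), $S^w_x$ is the same throughout the chain. $\square$

The last step recorded separately: once (6) holds, it persists along every further chain within $w$, with the same $S^w_x$.

**Definition 6.5.** Let $Z=(Z_v)_{v\in2^e}$ with $Z_v\subseteq\mathrm{Tag}_v$. A set $R$ of states is *$Z$-closed* if for each $q\in R$, with leaf $v$: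

- (J) for every leaf $v_2\ne v$ some jump of $q$ to $v_2$ is in $R$;
- (A) some addition to $q$ with tag in $Z_v$ is in $R$.

The union $R^Z$ of all $Z$-closed sets is $Z$-closed; it is the largest $Z$-closed set (possibly empty). $R$ is *weakly $Z$-closed* if for each $q=(p,E,S)\in R$, with leaf $v$:

- (J′) for every leaf $v_2\ne v$ there is $(p',E',S')\in R$ with $E'\supseteq E$ such that $(p',E,S'{\restriction}E)$ is a jump of $q$ to $v_2$;
- (A′) there are $(p',E',S')\in R$ and $y$ with $E\cup\{y\}\subseteq E'$ such that $(p',E\cup\{y\},S'{\restriction}(E\cup\{y\}))$ is an addition of $y$ to $q$ with tag in $Z_v$.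

**Lemma 6.6.** If $R$ is weakly $Z$-closed, then $\{(p,K,S{\restriction}K):(p,E,S)\in R,\ K\subseteq E\}$ is $Z$-closed. In particular, $R^Z$ is closed under dropping elements of $E$.

*Proof.* Jumps and additions remain such when elements of $E$ are dropped on both sides, since the requirements on a move are imposed separately on each $x\in E$. So for $(p,K,S{\restriction}K)$ the state $(p',K,S'{\restriction}K)$, with $(p',E',S')$ from (J′), is a jump in the new set; and with $(p',E',S')$ from (A′), $(p',K\cup\{y\},S'{\restriction}(K\cup\{y\}))$ is an addition in the new set. The second statement follows because $R^Z$ is weakly $Z$-closed and is the largest $Z$-closed set. $\square$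

The proof of the Main Lemma now has three steps: $R^{\mathrm{Tag}}\ne\emptyset$ (Section 7); some nonempty $R^Z$ has $|Z_v|=1$ for all $v$ (Section 8); and the construction of $\mathbb Q$ from it with Lemma 5.2 (Section 9).

## 7. Promises that can be kept forever

This section proves $R^{\mathrm{Tag}}\neq\emptyset$, where $\mathrm{Tag}=(\mathrm{Tag}_v)_v$. There are only finitely many possible promises for a finite $E$, so at each node we pass to an extension where the set of promises still possible is as small as it can get. What is then possible remains possible.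

**Available colors.** For $E\subseteq\ell(p)$ and $v=\lambda(p)$, let $\mathrm{Av}_E(p)$ be the set of $k\in2^E$ for which there are $p'\preceq_vp$, $p'\gg p$, and $y\in[\ell(p),\ell(p'))$ with $c_{p'}(x,y)=k(x)$ for all $x\in E$. Three properties:

- $\mathrm{Av}_E(p)\ne\emptyset$. Take $p_1\preceq_vp$ with $p_1\gg p$ by (S4), let $y=\ell(p)<\ell(p_1)$, and apply (Tot) once for each pair $(x,y)$, $x\in E$. Leaves do not change along $\preceq_v$, so (Tot) keeps us under $\preceq_v$, and $\gg p$ persists by (1).
- If $p'\preceq_vp$ then $\mathrm{Av}_E(p')\subseteq\mathrm{Av}_E(p)$. If $p''\preceq_vp'$, $p''\gg p'$ and $y\geq\ell(p')$, then $p''\preceq_v p$, $p''\gg p$ by (1), and $y\ge\ell(p)$.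
- If $E\subseteq F\subseteq\ell(p)$, every $k\in\mathrm{Av}_E(p)$ extends to an element of $\mathrm{Av}_F(p)$: apply (Tot) to the given $p'$ and $y$ for each $x\in F\setminus E$; note $x<\ell(p)\le y$.

**Promises persistent below $w$.** For $\theta:E\to2^{[w]}$, $x\mapsto\theta_x$, write $\theta{\restriction}[u]$ for $x\mapsto\theta_x{\restriction}[u]$. Define $T_w(E,\theta)$ from the leaves downward.

- For a leaf $v$: $p\in T_v(E,\theta)$ iff $\lambda(p)=v$, $E\subseteq\ell(p)$ and $(\theta_x(v))_{x\in E}\in\mathrm{Av}_E(p')$ for all $p'\preceq_vp$.
- For $|w|<e$: $p\in T_w(E,\theta)$ iff $p\in P_w$, $E\subseteq\ell(p)$, and for all $p'\preceq_wp$ and $i<2$ there is $p''\preceq_wp'$ with $p''\in T_{wi}(E,\theta{\restriction}[wi])$.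

By transitivity $T_w(E,\theta)$ is closed under $\preceq_w$. Also $T_w(\emptyset,\emptyset)=P_w$: at leaves because $\mathrm{Av}_\emptyset(p')\ne\emptyset$, and at other nodes by (S3).

**Lemma 7.1.** If $p\in T_w(E,\theta)$ and $E\subseteq F\subseteq\ell(p)$, there are $p'\preceq_wp$ and $\theta'\supseteq\theta$ on $F$ with $p'\in T_w(F,\theta')$.

*Proof.* Induct on $e-|w|$. Let $w=v$ be a leaf. For $p'\preceq_vp$ the set $\{k\in\mathrm{Av}_F(p'):k{\restriction}E=(\theta_x(v))_{x\in E}\}$ is finite, it is nonempty since $(\theta_x(v))_x\in\mathrm{Av}_E(p')$ extends, and it decreases along $\preceq_v$. Take $p'$ for which it has least size and any $k$ in it. The set is the same for all $p''\preceq_vp'$, so $k\in\mathrm{Av}_F(p'')$ for all of them, and $\theta'_x(v)=k(x)$ works.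

Let $|w|<e$. For $p'\preceq_wp$ and $i<2$ let $C_i(p')$ be the set of $\theta'_i:F\to2^{[wi]}$ extending $\theta{\restriction}[wi]$ such that some $p''\preceq_wp'$ is in $T_{wi}(F,\theta'_i)$. It is nonempty: there is $p''\preceq_wp'$ in $T_{wi}(E,\theta{\restriction}[wi])$, and the induction hypothesis gives $p'''\preceq_{wi}p''$ in some $T_{wi}(F,\theta'_i)$, with $p'''\preceq_wp'$. It decreases along $\preceq_w$. Choose $p'$ minimizing $|C_0(p')|+|C_1(p')|$, and choose $\theta'_i\in C_i(p')$. Then $C_i(p'')=C_i(p')\ni\theta_i'$ for all $p''\preceq_wp'$, which says that $p'\in T_w(F,\theta')$ for $\theta'_x=\theta'_{0,x}\cup\theta'_{1,x}$. $\square$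

**Promises for all prefixes.** For a family $S=(S^u)_{u\subseteq w}$ with $S^u:E\to2^{[u]}$, let $V_\emptyset(E,S)=T_\emptyset(E,S^\emptyset)$. For $w\ne\emptyset$ let $p\in V_w(E,S)$ iff $p\in T_w(E,S^w)$ and for all $p'\preceq_wp$ there is $p''\preceq_{w^-}p'$ in $V_{w^-}(E,(S^u)_{u\subseteq w^-})$. So at any time we can still climb to $w^-$ and find the promise for $w^-$ in force. These sets are closed under $\preceq_w$. By induction $V_w(\emptyset,\emptyset)=P_w$, taking $p''=p'$.

**Lemma 7.2.** If $p\in V_w(E,S)$ and $E\subseteq F\subseteq\ell(p)$, there are $p'\preceq_wp$ and $S'\supseteq S$ on $F$ with $p'\in V_w(F,S')$.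

*Proof.* Induct on $|w|$; the case $w=\emptyset$ is Lemma 7.1. Let $w\ne\emptyset$. Lemma 7.1 gives $p_1\preceq_wp$ in $T_w(F,S'^w)$ with $S'^w\supseteq S^w$. For $p'\preceq_wp_1$ let $D(p')$ be the set of extensions $S''$ of $(S^u)_{u\subseteq w^-}$ to $F$ such that some $p''\preceq_{w^-}p'$ is in $V_{w^-}(F,S'')$. It is nonempty: $p'\in V_w(E,S)$, so there is $p''\preceq_{w^-}p'$ in $V_{w^-}(E,(S^u)_{u\subseteq w^-})$, and the induction hypothesis applies to $p''$. It is finite and decreases along $\preceq_w$, as $\preceq_w$ implies $\preceq_{w^-}$. Take $p'\preceq_wp_1$ with $|D(p')|$ minimal and $S''\in D(p')$. Then $S''\in D(p'')$ for all $p''\preceq_wp'$, so $p'\in V_w(F,S''\cup\{S'^w\})$. $\square$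

**Lemma 7.3.** If $p\in V_v(E,S)$ with $v$ a leaf, $v_2\ne v$ a leaf and $w=v\wedge v_2$, then there is $p'\preceq_wp$ in $V_{v_2}(E,S')$, where $S'$ are the tags of a jump to $v_2$.

*Proof.* Going up from $v$ to $w$ one node at a time, by the definition of $V$, gives $p_1\preceq_wp$ in $V_w(E,(S^u)_{u\subseteq w})$; all relations used are $\preceq_u$ with $u\supseteq w$. Now go down. Suppose $p_2\in V_u(E,T)$ with $|u|<e$, where $T=(T^{u'})_{u'\subseteq u}$. Since $p_2\in T_u(E,T^u)$, there is $p_3\preceq_up_2$ in $T_{ui}(E,T^u{\restriction}[ui])$. Every $p''\preceq_{ui}p_3$ satisfies $p''\preceq_up_2$, so $p''\in V_u(E,T)$; thus $p''$ itself is the witness required, and $p_3\in V_{ui}$ for the family $T$ together with the new component $T^u{\restriction}[ui]$. Iterate from $u=w$ along $v_2$. The components produced for $w\subseteq u\subseteq v_2$ are $S^w{\restriction}[u]$, as in a jump. $\square$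

**Proposition 7.4.** $R^{\mathrm{Tag}}\ne\emptyset$.

*Proof.* Let $X$ be the set of states $(p,E,S)$ with $p\in V_{\lambda(p)}(E,S)$. It contains all $(p,\emptyset,\emptyset)$. It satisfies (J) by Lemma 7.3. For (A), let $(p,E,S)\in X$, $v=\lambda(p)$. Since $p\in T_v(E,S^v)$, we have $(S^v_x(v))_x\in\mathrm{Av}_E(p)$: there are $p'\preceq_vp$, $p'\gg p$, and $y\in[\ell(p),\ell(p'))$ with $c_{p'}(x,y)=S^v_x(v)$ for $x\in E$. As $p'\in V_v(E,S)$, Lemma 7.2 with $F=E\cup\{y\}$ gives $p''\preceq_vp'$ and tags $S'\supseteq S$ on $F$ with $p''\in V_v(F,S')$. By (1), $p''\gg p$, so $(p'',F,S')\in X$ is an addition to $(p,E,S)$. Hence $X$ is $\mathrm{Tag}$-closed and nonempty. $\square$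

## 8. One tag for each leaf

So far the tag of a new element may depend on the whole history. The purpose of this section is to make it depend only on the leaf at which the element is added, so that a single application of Lemma 5.2 serves all elements.

**Proposition 8.1.** There are tags $\alpha_v=(\alpha^w_v)_{w\subseteq v}\in\mathrm{Tag}_v$, $v\in2^e$, such that $R^{Z}\neq\emptyset$ for $Z=(\{\alpha_v\})_v$.

*Proof.* By Proposition 7.4 we can choose $Z$ with $R^Z\ne\emptyset$ and $\sum_v|Z_v|$ minimal. By (J) every leaf occurs in $R^Z$, so by (A) every $Z_v$ is nonempty. We claim $|Z_v|=1$ for all $v$. Suppose instead that $Z_v=Z'\sqcup Z''$ with both parts nonempty, for some $v$. We show that $Z_v$ can be replaced by $Z'$ or by $Z''$, contradicting minimality. The alternative is whether tags in $Z'$ can be guaranteed forever, or can be avoided forever.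

**Set-up.** Let $R=R^Z$. Write $q'\trianglelefteq_wq$ if some chain within $w$, all of whose states are in $R$ and in which each tag added at a leaf $v'$ lies in $Z_{v'}$, leads from $q$ to $q'$. This is reflexive and transitive on $\{q\in R:\lambda(q)\supseteq w\}$, and $q'\trianglelefteq_{w'}q$ implies $q'\trianglelefteq_wq$ for $w\subseteq w'$. Let $w_k=v{\restriction}k$ and $k(q)=|\lambda(q)\wedge v|$. Let
$$G_e=\{q\in R:\lambda(q)=v,\ \forall q'\trianglelefteq_vq\ \exists q''\trianglelefteq_vq'\text{ with some }y\in E''\setminus E'\text{ having tag in }Z'\},$$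
$$G_k=\{q\in R:\lambda(q)\supseteq w_k,\ \forall q'\trianglelefteq_{w_k}q\ \exists q''\trianglelefteq_{w_k}q'\ (q''\in G_{k+1})\}\qquad(k<e).$$
By transitivity $G_k$ is closed under $\trianglelefteq_{w_k}$. A chain within the leaf $v$ consists of additions only, so tags do not change along it.

**Case A: $G_0\ne\emptyset$.** Let $C=\{q\in R:q\in G_j\text{ for all }j\le k(q)\}$. We show that $C$ is nonempty and weakly closed for $Z$ with $Z_v$ replaced by $Z'$.

*Nonempty.* Take $q\in G_0$. If $k(q)>0$, replace $q$ by a jump in $R$ to a leaf $v_2$ with $v_2\wedge v=\emptyset$. The result is still in $G_0$, by closure, and now $k=0$.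

*(J′).* Let $q\in C$, $v_2\ne\lambda(q)$, $w=\lambda(q)\wedge v_2$, $j_0=|w\wedge v|$ and $k_2=|v_2\wedge v|$. Since $w\subseteq\lambda(q)$ and $w\subseteq v_2$, we have $j_0\le k(q)$ and $j_0\le k_2$.

Suppose $k_2=j_0$. Take a jump $q'\in R$ of $q$ to $v_2$. Its level $w$ extends $w_{j_0}=w\wedge v$, so $q'\trianglelefteq_{w_j}q\in G_j$, and hence $q'\in G_j$, for all $j\le j_0=k_2=k(q')$. So $q'\in C$.

Suppose $k_2>j_0$. Then $w\subseteq v$, since otherwise $v_2\wedge v=w\wedge v$. So $w=w_{j_0}$. Put $q^{j_0}=q\in G_{j_0}$ and, by the definition of $G_j$, choose $q^{j+1}\trianglelefteq_{w_j}q^j$ in $G_{j+1}$ for $j_0\le j<k_2$. If $\lambda(q^{k_2})\ne v_2$, additionally jump in $R$ to $v_2$; both leaves extend $w_{k_2}$, so this jump has level $\supseteq w_{k_2}$. The result $q'$ satisfies $q'\trianglelefteq_{w_j}q^j\in G_j$ for $j_0\le j\le k_2$, and $q'\trianglelefteq_{w_j}q\in G_j$ for $j\le j_0$. So $q'\in G_j$ for all $j\le k_2=k(q')$, that is, $q'\in C$. On the way elements may have been added. But $q'\trianglelefteq_wq$, and $\lambda(q)\wedge\lambda(q')=w$, so (F1) and (F2) say that $E'\supseteq E$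 and that $(p',E,S'{\restriction}E)$ is a jump of $q$ to $v_2$.

*(A′).* Let $q\in C$. If $\lambda(q)=v$, then $q\in G_e$, so there are $q''\trianglelefteq_vq$ and $y\in E''\setminus E$ with tag in $Z'$; by closure $q''\in C$. The chain consists of additions at $v$ and changes no tags. At the moment when $y$ was added, its color with each $x\in E$ was $S^v_x(v)$, and this is preserved; $p''\gg p$ by (1), and $\ell(p)\le y<\ell(p'')$. So $(p'',E\cup\{y\},S''{\restriction}(E\cup\{y\}))$ is an addition to $q$ with tag in $Z'$. If $\lambda(q)\ne v$, use (A) of $R$. The result is $\trianglelefteq_{\lambda(q)}q$ and $\lambda(q)\supseteq w_{k(q)}$, so it is in the same sets $G_j$, $j\le k(q)$, hence in $C$.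

**Case B: $G_0=\emptyset$.** Let
$$F_e=\{q\in R:\lambda(q)=v,\text{ no }q'\trianglelefteq_vq\text{ has }y\in E'\setminus E\text{ with tag in }Z'\},$$
$$F_k=\{q\in R:\lambda(q)\supseteq w_k,\text{ no }q'\trianglelefteq_{w_k}q\text{ is in }G_{k+1}\}\qquad(k<e).$$
$F_k$ is closed under $\trianglelefteq_{w_k}$. Negating the definition of $G_k$ gives, for all $k\le e$:
$$\text{if }q\in R,\ \lambda(q)\supseteq w_k,\ q\notin G_k,\text{ then some }q'\trianglelefteq_{w_k}q\text{ is in }F_k.\tag{7}$$
Let $C=\{q\in R:q\in F_j\text{ for all }j\le k(q)\}$. We show that $C$ is nonempty and weakly closed for $Z$ with $Z_v$ replaced by $Z''$.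

*Nonempty.* Any $q\in R$ is not in $G_0$, so by (7) some $q'\trianglelefteq_\emptyset q$ is in $F_0$. If $k(q')>0$, replace $q'$ by a jump in $R$ to a leaf $v_2$ with $v_2\wedge v=\emptyset$, which is in $F_0$ by closure.

*(J′).* Let $q,v_2,w,j_0,k_2$ be as in Case A. If $k_2=j_0$, a jump $q'\in R$ of $q$ to $v_2$ is in $F_j$ for all $j\le j_0=k(q')$ by closure. If $k_2>j_0$, again $w=w_{j_0}$. Put $q^{j_0}=q\in F_{j_0}$. Given $q^j\in F_j$ with $j_0\le j<k_2$, there is $r\trianglelefteq_{w_j}q^j$ with $\lambda(r)\supseteq w_{j+1}$: take $r=q^j$ if possible, otherwise a jump by (J). Since $q^j\in F_j$, $r\notin G_{j+1}$. By (7) some $r'\trianglelefteq_{w_{j+1}}r$ is in $F_{j+1}$; let $q^{j+1}=r'$, so $q^{j+1}\trianglelefteq_{w_j}q^j$. At the end, if $\lambda(q^{k_2})\ne v_2$, jump in $R$ to $v_2$. As in Case A the result $q'$ is in $F_j$ for all $j\le k_2=k(q')$ by closure, and $q'\trianglelefteq_wq$, so (F1) and (F2) give (J′).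

*(A′).* Use (A) of $R$; the result is in $C$ by closure. If $\lambda(q)=v$, then $q\in F_e$, so the tag of the new element is in $Z_v\setminus Z'=Z''$.

In both cases Lemma 6.6 turns $C$ into a nonempty set that is closed for a smaller $Z$. This contradicts minimality and proves the claim. $\square$

## 9. The refined system

Fix $\alpha_v$ as in Proposition 8.1, and let $R=R^Z\neq\emptyset$ with $Z=(\{\alpha_v\})_v$. Let $\iota:2^{\le d}\to2^{\le e}$ be the embedding given by Lemma 5.2 for $(\alpha^w_v)$; recall $e\ge f(d)$.

**Definition of $\mathbb Q$.** By Lemma 6.6 and (J), fix $q_0=(p_0,\emptyset,\emptyset)\in R$ with $\lambda(p_0)\in\iota[2^d]$. Call a move *admissible* if it leads from a state in $R$ with leaf in $\iota[2^d]$ to another such state and is a jump or an addition with tag $\alpha_{(\text{current leaf})}$. Let $Q$ be the set of states reachable from $q_0$ by finitely many admissible moves, coded by numbers. Put $\lambda_Q(q)=\iota^{-1}(\lambda(q))$, $\pi(p,E,S)=p$, $\ell(q)=\ell(p)$, $g_q=(g_p,\chi_E)$, where $\chi_E$ is the characteristic function of $E$ on $[0,\ell(p))$, $B^Q_t=B_{\iota(t)}$,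 and keep $N$. Let $q'\preceq^Q_tq$ iff $q'$ is obtained from $q\in Q$ by zero or more admissible moves through states with $\lambda_Q\supseteq t$. The growth list is the old one plus the name in (ML1), whose value at $q$ is $E_q=E$.

**$\mathbb Q$ is a system of height $d$ that refines $\mathbb P$ via $(\pi,\iota)$.** (S1) is immediate. If $q'\preceq^Q_tq$, the admissible moves form a chain within $\iota(t)$, since $\lambda_Q\supseteq t$ implies $\lambda\supseteq\iota(t)$. By (F1), $\pi(q')\preceq_{\iota(t)}\pi(q)$ and $E'\cap\ell(p)=E$. This gives (S2) and the refinement clauses, with $\lambda(\pi(q))=\iota(\lambda_Q(q))$. For (S3), given $q$ and a leaf $v$ of $2^{\le d}$, take $q$ itself if $\lambda_Q(q)=v$, and otherwise a jump to $\iota(v)$ given by (J). (S4) is (A): the addition satisfies $p'\gg p$ and puts some $y\ge\ell(p)$, $y<\ell(p')$, into $E$. (S5) holds since $\iota(t^\frown i)\supseteq\iota(t)^\frown i$, so $B_{\iota(ti)}\subseteq B_{\iota(t)i}\subseteq B_{\iota(t)}$, and $B_{\iota(t)0}\cap B_{\iota(t)1}=\emptyset$. (ML1) holds by definition.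

**The current tags all come from the tag at entry.** Let $q\in Q$ and $x\in E_q$. Fix a sequence of admissible moves from $q_0$ to $q$ and let $\iota(v_x)$ be the leaf at which $x$ was added in it. Then at each time after this addition:
$$\text{for every }t\subseteq\lambda_Q(\text{current state})\text{ there is }t'\subseteq t\wedge v_x\text{ with }S^{\iota(t)}_x=\alpha^{\iota(t')}_{\iota(v_x)}{\restriction}[\iota(t)].\tag{8}$$
At the addition $\lambda_Q=v_x$, the tag is $\alpha_{\iota(v_x)}$, and $t'=t$ works. By (4), a jump between leaves $\iota(a),\iota(b)$ has level $\iota(t_1)$ with $t_1=a\wedge b$. It changes nothing for $t\subseteq t_1$. For $t_1\subseteq t\subseteq b$ it gives $S^{\iota(t)}_x=S^{\iota(t_1)}_x{\restriction}[\iota(t)]$, and the $t'\subseteq t_1\wedge v_x\subseteq t\wedge v_x$ for $t_1$ works. Additions change no tag of $x$.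

**Proof of (ML2).** Let $q^*\preceq^Q_wq$, $\lambda_Q(q)\wedge\lambda_Q(q^*)=w$, $|w|<d$, and $x\in E_q$, with $v_x$ as above. The leaves of $q$ and $q^*$ are different and by (4) their meet is $\iota(w)$. Let $\beta=S^{\iota(w)}_x$, evaluated at $q$. By (F2), at $q^*$ we have $S^u_x=\beta{\restriction}[u]$ for $\iota(w)\subseteq u\subseteq\lambda(q^*)$; this is (6) with $\iota(w)$ in place of $w$, so it persists under $\preceq^Q_w$. Hence for every $y$ added after $q^*$ by moves within $w$, at a leaf $\iota(v_y)$, the value $c(x,y)$ is defined and equals $\beta(\iota(v_y))$. By (8), $\beta=\alpha^{\iota(t')}_{\iota(v_x)}{\restriction}[\iota(w)]$ for some $t'\subseteq w\wedge v_x$.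

Let $w'\supseteq w$ with $w'\not\subseteq v_x$. Every leaf $v'\supseteq w'$ of $2^{\le d}$ has $v_x\wedge v'=v_x\wedge w'=:t$, with $|t|<d$, and $t'\subseteq w\wedge v_x\subseteq t$. By Lemma 5.2, $\beta(\iota(v'))=\alpha^{\iota(t')}_{\iota(v_x)}(\iota(v'))$ has the same value $i$ for all these $v'$. Now let $q'\preceq^Q_wq^*$, $\lambda_Q(q')\supseteq w'$, $q''\preceq^Q_{w'}q'$ and $y\in E_{q''}\setminus E_{q'}$. Then $y$ was added on the way from $q'$ to $q''$, at a leaf $\iota(v_y)$ with $v_y\supseteq w'$. So $c_{q''}(x,y)=\beta(\iota(v_y))=i$. This completes the proof of the Main Lemma. $\square$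

## 10. Internal systems of nonstandard height

**The ground model.** Let $(M,\mathcal X)$, $\mathcal X\subseteq P(M)$, be a countable model of the complete theory of the two-sorted structure $(\omega,P(\omega);+,\cdot,<,\in)$ with $M$ nonstandard. It exists by compactness and Löwenheim–Skolem; extensionality lets us take the second sort to consist of subsets of $M$. Every $n\in\omega$ is definable, so we may assume $\omega\prec M$. *Internal* means: in $M$ or $\mathcal X$, or coded there. The structure satisfies full second-order comprehension and induction. So bounded internal sets are $M$-finite, and $\omega$ is not internal, since it is nonempty and bounded and has no largest element. Hence overspill: if an internal property holds for all $j\in\omega$, then for any nonstandard $e$ it holds for some nonstandard $j\le e$. Otherwise $\omega$ would be the set of $j\le e$ such that the property holds for all $i\le j$.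

**Transfer.** A system is coded by a set: $P,\lambda,\ell,p\mapsto g_p,w\mapsto B_w$ are sets of numbers or of pairs of numbers, since strings and finite sets are numbers; $(\preceq_w)_w$ is a set of triples; the growth list is a number $r$ together with a set of triples $(j,y,s)$ with $j<r$. A refinement $(\pi,\iota)$ is coded by a set and a number. So the Main Lemma and the facts of Section 4 are true second-order sentences, with $d,e,m$ universally quantified, and they hold in $(M,\mathcal X)$. Also $f(d)\in\omega$ for $d\in\omega$. Hence for nonstandard $e$ there is, by overspill, a nonstandard $d$ with $f(d)\le e$. This is the only use of the size of $f$.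

**Definition 10.1.** A *condition* is $(\mathbb P,p,u)$ with $\mathbb P$ an internal system of nonstandard height, standard arity and growth list of standard length, $p\in P$, $u\subseteq\lambda(p)$ and $|u|\in\omega$. Put $(\mathbb P',p',u')\le(\mathbb P,p,u)$ if $\mathbb P'$ refines $\mathbb P$ via some internal $(\pi,\iota)$ with $\pi(p')\preceq_up$ and $u\subseteq\iota(u')$. If $\mathbb P'=\mathbb P$ we always use the identity maps; then this says $p'\preceq_up$ and $u\subseteq u'$.

For example, for the internal basic system of nonstandard height (Example 4.3), a condition amounts to a pair $(\sigma,u)$ as in Section 3 together with a current leaf. The order is transitive: composing, $\pi(\pi'(p''))\preceq_{\iota(u')}\pi(p')\preceq_up$, so $\pi(\pi'(p''))\preceq_up$ because $u\subseteq\iota(u')$, and $u\subseteq\iota(u')\subseteq\iota(\iota'(u''))$. We use constantly: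

$$\begin{gathered}\text{if }(\mathbb P',q,u')\le(\mathbb P,p,u)\text{ via }(\pi,\iota),\text{ then }\pi(q)\preceq_up,\text{ and names of arity}\\ \text{at most that of }\mathbb P\text{ have the same values at }q\text{ and at }\pi(q),\end{gathered}\tag{9}$$

since $\pi(q)$ agrees with $q$ in $\ell$ and in the coordinates of $\mathbb P$.

## 11. The descending sequence

Start with the internal basic system of a nonstandard height $e_0\in M$, with $N=2^{e_0}$, where sequences $\sigma$ are $M$-finite; take $\sigma=\langle\rangle$, any $v$, and $u=\emptyset$. We build a descending sequence of conditions $(\mathbb P_n,p_n,u_n)$, with fixed witnessing refinements between consecutive conditions. "The composite" maps from a later system to an earlier one refer to these.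

List the requirements below so that each occurs infinitely often. They are countably many, as names range over $\mathcal X$ and numbers over $M$. At stage $n$ treat the $n$th item; if it is not yet meaningful, because it concerns a name whose arity exceeds the current one, or a stage $k>n$, or a $v$ that is not a leaf of the tree in question, repeat the condition. Let $(\mathbb P,p,u)$, of height $e$, be the current condition. "Standard $u'$" means $|u'|\in\omega$.

**(D1) Growth, for $z\in M$.** Pass to $(\mathbb P,p',u)$ with $p'\preceq_{\lambda(p)}p$, $\ell(p')\ge z$, and each $\dot Y$ on the current growth list having an element $\ge z$ in $Y_{p'}$. To do this, extend to length $\ge z$ by (2), then use (S4) once more.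

**(D2) Deciding initial segments, for a name $\dot Y$ and $k\in M$.** This will give $\Sigma^0_1$-induction. Choose $p'\preceq_up$ such that
$$I(p')=\{y<k:\exists z\le\ell(p')\ (y,g_{p'}{\restriction}z)\in\dot Y\}$$
has maximal size; this is an internal maximum of numbers $\le k$. Pass to $(\mathbb P,p',u)$. Since $I(p')\subseteq I(p'')$ for $p''\preceq_up'$, we have $I(p'')=I(p')$ for all such $p''$.

**(D3) Stable sets, for a coloring name $\dot c$.** *Case 1:* there are $p'\preceq_up$, a standard $u'$ with $u\subseteq u'\subseteq\lambda(p')$, and $x<y$ such that no $p''\preceq_{u'}p'$ has $c_{p''}(x,y)$ defined. Pass to $(\mathbb P,p',u')$; this will make the coloring partial.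

*Case 2:* otherwise. Then for every $j\in\omega$ the following internal statement holds: for all $w\supseteq u$ with $|w|\le j$, all $p'\preceq_up$ with $\lambda(p')\supseteq w$ and all $x<y$, some $p''\preceq_wp'$ has $c_{p''}(x,y)$ defined. By overspill it holds for some nonstandard $j=e_1\le e$. The restriction $\mathbb P{\restriction}(p,u,e_1)$ has nonstandard height $e_1-|u|$. It satisfies (Tot): for a state $p'$ use $w=\lambda(p'){\restriction}e_1=u^\frown\lambda'(p')$, and (5). Apply the Main Lemma to it with a nonstandard $d$ such that $f(d)\le e_1-|u|$, and pass to $(\mathbb Q,q,\emptyset)$ for any $q\in Q$. This is below $(\mathbb P,p,u)$: all states of the restriction are $\preceq_up$, and the composed tree map into $2^{\le e}$ has values extending $u$. The arity goes up by one.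

**(D4) Splitting infinite sets, for a name $\dot Y$.** This will refute $\mathsf{COH}$. *Case 1:* there are $p'\preceq_up$ and a standard $u'$ with $u\subseteq u'\subseteq\lambda(p')$ such that no $p''\preceq_{u'}p'$ has an element $\ge\ell(p')$ in $Y_{p''}$. Pass to $(\mathbb P,p',u')$; this will make $Y$ finite.

*Case 2:* otherwise, by overspill there is a nonstandard $e_1\le e$ such that for all $w\supseteq u$ with $|w|\le e_1$ and all $p'\preceq_up$ with $\lambda(p')\supseteq w$ there is $p''\preceq_wp'$ with some $y\in Y_{p''}$, $y\ge\ell(p')$. Then $g_{p'',0}(y)\in B_w$ by (S2). Let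
$$A=\bigcup\{B_{w0}:w\supseteq u,\ |w|=e_1-1\}.$$
If $w\supseteq u$ and $|w|=e_1-1$, then $B_{w1}\cap A=\emptyset$ by (3), because $w1$ is incomparable with every $w'0$ with $|w'|=e_1-1$. Let $\mathbb P'$ be $\mathbb P{\restriction}(p,u,e_1-1)$ with two names added to the growth list, for "$y\in Y$ and $g_0(y)\in A$" and "$y\in Y$ and $g_0(y)\notin A$": the sets of $(y,s)$ with $y<\mathrm{lh}(s)$, $\exists z\le\mathrm{lh}(s)\ (y,s{\restriction}z)\in\dot Y$, and $s_0(y)\in A$ (respectively $\notin A$). Pass to $(\mathbb P',p,\emptyset)$, which is below $(\mathbb P,p,u)$ by Lemma 4.6; the height $e_1-1-|u|$ is nonstandard.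

Only (S4) has to be checked for $\mathbb P'$. Let $p'\preceq_up$ and $w=\lambda(p'){\restriction}(e_1-1)$. By (S3) take $p_1\preceq_wp'$ with $\lambda(p_1)\supseteq w0$, then $p_2\preceq_{w0}p_1$ with some $y\in Y_{p_2}$, $y\ge\ell(p_1)\ge\ell(p')$; so $g_{p_2,0}(y)\in B_{w0}\subseteq A$. Take $p_3\preceq_wp_2$ with $\lambda(p_3)\supseteq w1$, then $p_4\preceq_{w1}p_3$ with some $y'\in Y_{p_4}$, $y'\ge\ell(p_3)\ge\ell(p')$; so $g_{p_4,0}(y')\in B_{w1}$, which is disjoint from $A$. Finally take $p_5\preceq_{\lambda(p_4)}p_4$ with $p_5\gg p_4$ in $\mathbb P$. Then $p_5\preceq_wp'$, the old names on the growth list are served by (1), and the two new names are served by $y$ and $y'$. So $p_5\gg p'$ in $\mathbb P'$.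

**(D5) Swing.** Pass to $(\mathbb P,p',u)$ with $p'\preceq_up$ and $\lambda(p)\wedge\lambda(p')=u$. This is possible by (S3), as $|u|<e$. Swings provide the move $q\to q^*$ in (ML2).

**(D6) Leaving branches, for a stage $k$ and a leaf $v$ of the tree of $\mathbb P_k$.** Let $\iota$ be the composite tree map from the current tree into that tree. Since $\iota(u^\frown0)$ and $\iota(u^\frown1)$ are incompatible, choose $i<2$ with $\iota(u^\frown i)\not\subseteq v$, and pass to $(\mathbb P,p',u^\frown i)$ with $p'\preceq_up$ and $\lambda(p')\supseteq u^\frown i$, by (S3).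

Every requirement becomes meaningful, because the arity is unbounded: the coloring name $\{((x,y,0),s):x<y\}$ of arity $0$ has $c_p(x,y)=0$ defined at every state. So it always falls under Case 2 of (D3), which raises the arity, and it is treated infinitely often.

**The model.** By (9), for $n\le n'$ the string $g_{p_{n'}}$ extends $g_{p_n}$ in the coordinates of $\mathbb P_n$. By (D1) the lengths are unbounded. So the $g_{p_n,i}$ union to total $G_0=:h:M\to[0,N)$ and $G_i\subseteq M$, $i\ge1$. Proper initial segments of the $G_i$ are internal. Let $\mathcal S$ be the collection of sets that are $\Delta_1$-definable, with number parameters, in $(M;G_0,\dots,G_m,A)$ for some $m\in\omega$ and some $A\in\mathcal X$. Here $G_0$ enters through its graph.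

## 12. Proof of Theorem A

**Normal form: $\Sigma_1$ sets are given by names.** Write $\vec G=(G_0,\dots,G_m)$. Let $\psi(y)\equiv\exists t\,\varphi(y,t,\vec G,A)$ with $\varphi$ bounded, and let $\tau(y,t)$ be a term bounding all values of terms that occur in the evaluation of $\varphi(y,t)$. Then
$$\dot Y=\{(y,s):\exists t<\mathrm{lh}(s)\ (\tau(y,t)<\mathrm{lh}(s)\wedge\varphi(y,t,s,A))\}$$
is in $\mathcal X$, and $\psi(y)$ holds iff $(y,\vec G{\restriction}z)\in\dot Y$ for some $z$. Indeed, when $\tau(y,t)<z$ the evaluation of $\varphi$ reads $\vec G$ only below $z$; and if $\psi(y)$ holds with witness $t$, any $z>\max(t,\tau(y,t))$ works. So the $\Sigma_1(\vec G,A)$ sets are sets of the form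
$$Y_G=\{y:\exists z\ (y,\vec G{\restriction}z)\in\dot Y\}=\bigcup_nY_{p_n},$$
the union over $n$ with large enough arity.

**$\mathsf{RCA}_0$.** Let $\dot Y$ be a name, $k\in M$, and let $(\mathbb P,p',u)$ be the condition chosen at some treatment of (D2) for them. We claim $\{y<k:y\in Y_G\}=I(p')$. The inclusion from right to left is clear. If $y<k$ and $y\in Y_G$, then for late $n$ the membership of $y$ is witnessed at $p_n$, hence by (9) at a projection $p''\preceq_up'$ of $p_n$; so $y\in I(p'')=I(p')$. Therefore every $\Sigma_1(\vec G,A)$ set has $M$-finite initial segments. An $M$-finite nonempty set has a least element, and so does the complement of an $M$-finite set in $[0,k)$ if nonempty. Hence $\Sigma_1(\vec G,A)$-induction holds, and so does $\Sigma_1(\vec G,A)$-collection, which follows from it.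

Finitely many members $Y_1,\dots,Y_r$ of $\mathcal S$ are $\Delta_1(\vec G,A)$ for common $\vec G,A$. Their initial segments are $M$-finite, and by $\Sigma_1$-collection the relation "$\sigma=Y_i{\restriction}z$" is $\Sigma_1(\vec G,A)$. So a $\Sigma^0_1$ formula with set parameters $Y_1,\dots,Y_r$, which needs only initial segments of the parameters, is equivalent to a $\Sigma_1(\vec G,A)$ formula. Thus $\Sigma^0_1$-induction and $\Delta^0_1$-comprehension hold in $(M,\mathcal S)$. The basic axioms hold since $\omega\prec M$.

**$\mathsf{CRT}^2_2$.** Let $c\in\mathcal S$, $c:[M]^2\to2$, and let $\dot c$ be a coloring name for the $\Sigma_1(\vec G,A)$ set $\{(x,y,i):c(x,y)=i\}$. For all large enough $n$, so that the arity suffices, $c_{p_n}(x,y)=c(x,y)$ whenever the left side is defined; and for given $x<y$ it is defined for late $n$. Consider a stage treating $\dot c$ in (D3). Case 1 is impossible there: some later $c_{p_n}(x,y)$ is defined, and by (9) $p_n$ projects to some $p''\preceq_{u'}p'$ with $c_{p''}(x,y)$ defined. So Case 2 occurred, and for the next stage $k$ we have $\mathbb P_k=\mathbb Q$ and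 $u_k=\emptyset$, where $\mathbb Q$ has height $d$ and arity $m+1$, say. Let $H=G_{m+1}\in\mathcal S$ be the set given by the new coordinate. It is infinite by (ML1) and (D1), since growth lists only increase.

For $n\ge k$ let $\pi_n,\iota_n$ be the composite maps from $\mathbb P_n$ into $\mathbb Q$. For $k\le n\le n'$,
$$\iota_n(u_n)\subseteq\iota_{n'}(u_{n'})\quad\text{and}\quad\pi_{n'}(p_{n'})\preceq_{\iota_n(u_n)}\pi_n(p_n).\tag{10}$$
To see this, let $\pi',\iota'$ be the composites from $\mathbb P_{n'}$ into $\mathbb P_n$. Then $u_n\subseteq\iota'(u_{n'})$ and $\pi'(p_{n'})\preceq_{u_n}p_n$; apply $\iota_n$ and $\pi_n$.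

Let $x\in H$. Choose $n\ge k$ with $x<\ell(p_n)$ and a swing from $n$ to $n+1$, so that $\mathbb P_{n+1}=\mathbb P_n$, $\pi_{n+1}=\pi_n$, $\iota_{n+1}=\iota_n$ and $u_{n+1}=u_n$. Let $q=\pi_n(p_n)$, $q^*=\pi_n(p_{n+1})$ and $w=\iota_n(u_n)$. Then $x\in E_q$, and $q^*\preceq_wq$ by (10). We have $\lambda(q)\supseteq\iota_n(\lambda(p_n))$, $\lambda(q^*)\supseteq\iota_n(\lambda(p_{n+1}))$, and $\lambda(p_n)\wedge\lambda(p_{n+1})=u_n$, where $u_n$ is not a leaf. So (4) gives $\lambda(q)\wedge\lambda(q^*)=w$, and $|w|<d$ since these two leaves are different.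

Let $v_x$ be as in (ML2). By (D6) for $k$ and $v_x$, some $n_0>k$ has $\iota_{n_0}(u_{n_0})\not\subseteq v_x$, and by (10) this remains true for larger indices. Let $n'=\max(n_0,n+1)$ and $w'=\iota_{n'}(u_{n'})$, so $w\subseteq w'\not\subseteq v_x$. Let $q'=\pi_{n'}(p_{n'})$. By (10) from $n+1$ to $n'$, $q'\preceq_wq^*$. Also $\lambda(q')\supseteq\iota_{n'}(\lambda(p_{n'}))\supseteq w'$, and for $n''\ge n'$, $\pi_{n''}(p_{n''})\preceq_{w'}q'$ by (10). Let $i$ be the color that (ML2) gives for $w'$. If $y\in H$ and $y\ge\ell(p_{n'})$, choose $n''\ge n'$ with $y<\ell(p_{n''})$ and put $q''=\pi_{n''}(p_{n''})$. Then $y\in E_{q''}\setminus E_{q'}$, so by (ML2) and (9) $c(x,y)=c_{q''}(x,y)=i$. So $c$ is stable on $H$.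

**$\neg\mathsf{COH}$.** Let $(A_i)_{i\in M}$ be the canonical enumeration of the $M$-finite sets and $R_i=\{x:h(x)\in A_i\}$, a sequence in $\mathcal S$. Let $Y\in\mathcal S$ be infinite, with $Y=Y_G$ for a name $\dot Y$. At a stage treating $\dot Y$ in (D4), Case 1 is impossible: if $y\in Y$ with $y\ge\ell(p')$, then $y\in Y_{p_n}$ for some later $n$, and by (9) $p_n$ projects to some $p''\preceq_{u'}p'$ with $y\in Y_{p''}$. So Case 2 occurred, with an internal, hence $M$-finite, $A$; replacing $A$ by $A\cap[0,N)$ changes nothing, as $h$ has values below $N$. The two names put on the growth list stay there. By (D1) both $\{y\in Y:h(y)\in A\}$ and $\{y\in Y:h(y)\notin A\}$ are infinite. As $A=A_i$ for some $i$, $Y$ is not cohesive for $(R_i)_i$. This completes the proof of Theorem A, and so $\mathsf{RCA}_0+\mathsf{CRT}^2_2\nvdash\mathsf{COH}$. $\blacksquare$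

## 13. Paths through trees: Theorem B

We add to the construction one more requirement, which produces paths through infinite binary trees. Its combinatorial core is again a statement about systems over $\omega$.

**Killing.** Let $\dot\tau$ be a name for a partial function $\tau$ from binary strings to $2$, with values $\tau_p$ defined as for coloring names. Say that $\zeta$ is *killed at $p$* if for some $n$ with $|\zeta|\le n\le\ell(p)$, every $\xi\supseteq\zeta$ of length $n$ has some $\xi'\subseteq\xi$ with $\tau_p(\xi')=0$. For instance, if $\tau_p(\zeta)=0$ and $|\zeta|\le\ell(p)$, then $\zeta$ is killed at $p$, with $n=|\zeta|$. If $p$ kills $\zeta$ and $p'\preceq_wp$, then $p'$ kills $\zeta$. If $\zeta0$ and $\zeta1$ are both killed at $p$, so is $\zeta$: use the larger of the two $n$.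

Fix a coding of binary strings by numbers in which every number codes a string, each string has infinitely many codes, and every code of a string is at least its length. For instance, let the number $\langle s,j\rangle$ (Cantor pairing) code the string whose index is $s$, where the index of $\zeta$ is the number with binary numeral $1\zeta$, minus $1$. Let $\zeta_y$ be the string coded by $y$.

**Lemma 13.1.** Let $\mathbb P$ have height $e$ and arity $m$, and let $\dot\tau$ have arity $\le m$. If no $p\in P$ kills the empty string, then $\mathbb P$ has a refinement $\mathbb Q$ of height $e$ and arity $m+1$, with $\iota=\mathrm{id}$ and with the name for coordinate $m+1$ on its growth list, such that for each $q\in Q$ the strings $\zeta_y$ ($y\in E_q$) strictly extend each other in increasing order of $y$, and the longest one (if any) is not killed at $\pi(q)$.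

*Proof.* As in Section 7 we define what it means that $\zeta$ is safe with respect to all ways of climbing. Let $V_\emptyset(\zeta)=\{p:\text{no }p'\preceq_\emptyset p\text{ kills }\zeta\}$ and, for $w\ne\emptyset$,
$$V_w(\zeta)=\{p\in P_w:\forall p'\preceq_wp\ \exists p''\preceq_{w^-}p'\ (p''\in V_{w^-}(\zeta))\}.$$
These sets are closed under $\preceq_w$, and $V_w(\langle\rangle)=P_w$. No $p\in V_w(\zeta)$ kills $\zeta$: for $w=\emptyset$ this is the definition, and otherwise some $p''\preceq_{w^-}p$ in $V_{w^-}(\zeta)$ would kill $\zeta$ by persistence, contrary to induction on $|w|$.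

(i) *If $p\in V_w(\zeta)$, some $p'\preceq_wp$ is in $V_w(\zeta i)$ for some $i<2$.* Let $w=\emptyset$. If $p\in V_\emptyset(\zeta0)$ we are done. Otherwise some $p_1\preceq_\emptyset p$ kills $\zeta0$. If some $p_2\preceq_\emptyset p_1$ killed $\zeta1$, it would kill both $\zeta0$ and $\zeta1$, hence $\zeta$, contradicting $p\in V_\emptyset(\zeta)$. So $p_1\in V_\emptyset(\zeta1)$. Let $w\ne\emptyset$. For $p'\preceq_wp$ the sets $\{i:\exists p''\preceq_{w^-}p'\ (p''\in V_{w^-}(\zeta i))\}$ are nonempty, by the definition of $V_w(\zeta)$ and induction, and they decrease along $\preceq_w$. Take $p'$ with this set minimal and $i$ in it; then $p'\in V_w(\zeta i)$.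

(ii) *If $p\in V_v(\zeta)$ with $v$ a leaf, $u\subseteq v$ and $v_2\in[u]$, some $p'\preceq_up$ with $\lambda(p')=v_2$ is in $V_{v_2}(\zeta)$.* If $v_2=v$, take $p'=p$. Otherwise let $w=v\wedge v_2\supseteq u$. Going up one node at a time gives $p_1\preceq_wp$ in $V_w(\zeta)$. By (S3) take $p'\preceq_wp_1$ with $\lambda(p')=v_2$; then $p'\in V_w(\zeta)$. If $p'\in V_t(\zeta)\cap P_{tj}$, then $p'\in V_{tj}(\zeta)$, since every $p''\preceq_{tj}p'$ is itself in $V_t(\zeta)$. Iterating from $t=w$ along $v_2$, $p'\in V_{v_2}(\zeta)$.

Let $Q$ be the set of $(p,E)$ with $E\subseteq\ell(p)$, the $\zeta_y$ ($y\in E$) strictly increasing under $\subseteq$ in increasing order of $y$, and $p\in V_{\lambda(p)}(\zeta_E)$, where $\zeta_E=\zeta_{\max E}$ and $\zeta_\emptyset=\langle\rangle$ for $E=\emptyset$. It contains all $(p,\emptyset)$. Let $(p',E')\preceq_w(p,E)$ iff $p'\preceq_wp$ and $E'\cap\ell(p)=E$. Put $\pi(p,E)=p$, $\lambda(p,E)=\lambda(p)$, $\ell(p,E)=\ell(p)$, $g_{(p,E)}=(g_p,\chi_E)$, with $B$ and $N$ unchanged; the growth list is the old one plus the name for coordinate $m+1$. (S1), (S2), (S5) and the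 refinement clauses are immediate. (S3) is (ii) with $u=w$ and $E'=E$. For (S4), by (i) with $w=\lambda(p)$ take $p_1\preceq_{\lambda(p)}p$ in $V_{\lambda(p)}(\zeta_Ei)$, a code $y\ge\ell(p)$ of the string $\zeta_Ei$, and by (2) and (1) $p_2\preceq_{\lambda(p)}p_1$ with $p_2\gg p$ and $\ell(p_2)>y$. Then $(p_2,E\cup\{y\})\in Q$ is as required. For each $q=(p,E)\in Q$ the string $\zeta_E$ is not killed at $p$, because $p\in V_{\lambda(p)}(\zeta_E)$. $\square$

**(D7) Paths, for a name $\dot\tau$ as above.** If some $p'\preceq_up$ kills $\langle\rangle$, pass to $(\mathbb P,p',u)$. Otherwise apply Lemma 13.1, which is also a true second-order sentence and hence valid in $(M,\mathcal X)$, to $\mathbb P{\restriction}(p,u,e)$, and pass to $(\mathbb Q,(p,\emptyset),\emptyset)$. The height $e-|u|$ is nonstandard, and all states of the restriction are $\preceq_up$, so this is a condition below $(\mathbb P,p,u)$.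

**Proof of Theorem B.** Carry out the construction with (D7) included. The argument of Section 12 is unaffected, because (D7) only passes to smaller conditions. Let $\tau\in\mathcal S$ be the characteristic function of an infinite binary tree, with a name $\dot\tau$ for its graph, and consider a stage treating $\dot\tau$ in (D7). The first case is impossible: killing $\langle\rangle$ means that for some $n$ every string of length $n$ has an initial segment outside the tree, so the tree has no string of length $n$ and is finite.

So the second case occurred. The new coordinate gives an infinite $H\in\mathcal S$ such that the $\zeta_y$, $y\in H$, strictly extend each other in increasing order of $y$. By $\Sigma^0_1$-induction their lengths are unbounded, so $F=\bigcup_{y\in H}\zeta_y:M\to2$ is defined, and it is in $\mathcal S$ by $\Delta^0_1$-comprehension. Suppose some initial segment $\eta$ of $F$ is outside the tree. Pick $y\in H$ with $\zeta_y\supseteq\eta$ and a late stage $n$ with $y<\ell(p_n)$ and $\tau_{p_n}(\eta)=0$ defined. Let $q\in Q$ be the projection of $p_n$ and $\zeta=\zeta_{\max E_q}$. Since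 $y\in E_q$, we have $\zeta\supseteq\zeta_y\supseteq\eta$, and $|\zeta|\le\max E_q<\ell(q)$. By (9), $\tau_{\pi(q)}(\eta)=0$. So $\zeta$ is killed at $\pi(q)$, with length $|\zeta|$, where $\xi=\zeta$ is the only string to consider. This contradicts Lemma 13.1. So $F$ is a path, and $\mathcal M\models\mathsf{WKL}_0$. $\blacksquare$

## 14. First-order truth and collection in these models

**Corollary 14.1.** Neither $\mathsf{RCA}_0+\mathsf{CRT}^2_2$ nor $\mathsf{WKL}_0+\mathsf{CRT}^2_2$ proves $\mathsf{COH}$, even together with all true sentences of first-order arithmetic (so even with full induction and collection for formulas without set parameters), and even for the bounded instances $\{h^{-1}(A):A\subseteq[0,N)\}$ with $h:\mathbb N\to[0,N)$.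

*Proof.* In the models of Theorems A and B we have $\omega\prec M$, so all true first-order sentences hold, and the instance of $\mathsf{COH}$ that fails is of the form stated. $\square$

**Corollary 14.2.** $\mathsf{B\Sigma}^0_2$, with set parameters, fails in the models constructed. So $\mathsf{B\Sigma}^0_2$ cannot be dropped from the theorem of Hirschfeldt and Shore, nor replaced by $\mathsf{WKL}_0$ plus true first-order arithmetic.

*Proof.* With $\mathsf{B\Sigma}^0_2$, their theorem would give $\mathsf{COH}$. One can also see the failure directly: by Remark 2.2 every value of $h$ is taken boundedly often, and by the argument in Section 2 this is impossible under $\mathsf{B\Sigma}^0_2$. $\square$
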